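# Automorphism-stable formal subschemes through a supersingular point

## 1. The one-units $P_i(bv_j)$

Let $k$ be an algebraically closed field of characteristic $p>0$, and let $X_0$ be a $p$-divisible group of dimension $g$ over $k$ with a principal polarization $\lambda_0$ and with all slopes equal to $1/2$. Then $\operatorname{End}(X_0)\otimes\mathbb Q\cong M_g(D)$, where $D$ is the quaternion division algebra over $\mathbb Q_p$; so $\operatorname{End}(X_0)$ is large, of rank $4g^2$ over $\mathbb Z_p$.

Take a polarized deformation $X_z$ of $X_0$ over $O=k[[s]]$ whose generic fibre is ordinary. Let $C$ be the completion of an algebraic closure of $k((s))$, with valuation ring $O_C$ and maximal ideal $\mathfrak m_C$. Since $X_z$ is ordinary over $C$, the Tate module $T_pX_z(C)$ is free of rank $g$ over $\mathbb Z_p$. Choose a basis $v_1,\dots,v_g$, so that $v_j=(v_{j,m})_{m\ge 0}$ is a compatible sequence of $p^m$-torsion points. Their coordinates lie in $\mathfrak m_C$. Now reduce these coordinates modulo $s$. Because $X_z$ modulo $s$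 is $X_0$, we obtain a compatible sequence of points of $X_0$ with values in $R_0=O_C/sO_C$, and on these points every $b\in\operatorname{End}(X_0)$ acts. The object on which everything turns is
$$P_i(bv_j)=\langle bv_j,v_i\rangle\in 1+\mathfrak m_C\qquad(1\le i,j\le g,\ b\in \operatorname{End}(X_0)),$$
where $\langle\ ,\ \rangle$ is the Weil pairing attached to the polarization (precise definitions are in Section 4). For $b=1$ we shall see that $P_i(v_j)=1$. So the matrix $(P_i(bv_j))$ measures how far $b$ is from preserving the Tate module of the ordinary fibre.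

What is it for? The group $G$ of polarized automorphisms of $X_0$ acts on the deformation space, and we want to know how large the orbit of $z$ is. We prove two things.

* If $\gamma_n\to1$ in $G$ in the direction $a$, then the Serre–Tate coordinates of $\gamma_nz$ around $z$ are, to leading order, $P_i(2av_j)^{p^n}$ (Sections 5–7).
* The one-units $P_i(bv_j)$, for varying $b$, satisfy no multiplicative relation that is uniform in $b$ (Section 8). This is where supersingularity enters.

Together they show that no nonzero power series vanishes on the orbit (Section 9).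

## 2. Stable ideals, the Hasse invariant, and the reduction to curves

**Setting.** Let $g\ge1$ and let $(A_1,\lambda_1)$ be a principally polarized abelian variety of dimension $g$ over $k$. It is *supersingular* if it is isogenous to $E_s^g$ with $E_s$ a supersingular elliptic curve, equivalently if all slopes of its Newton polygon are $1/2$; we assume this. Let $X_0=\hat A_1=A_1[p^\infty]$ (these agree because $A_1[p^\infty]$ is connected), $\lambda_0=\hat\lambda_1$, and $G=\operatorname{Aut}(X_0,\lambda_0)$. The groups $G\cap(1+p^n\operatorname{End}X_0)$ form a basis of neighborhoods of $1$ in $G$.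

Let $\mathfrak S_{pol,1}$ be the equicharacteristic deformation space of $(A_1,\lambda_1)$. By the Serre–Tate theorem it is also that of $(X_0,\lambda_0)$. It is $\operatorname{Spf}R$ with $R=k[[t_1,\dots,t_N]]$, $N=g(g+1)/2$, with maximal ideal $\mathfrak m$. Because of the polarization the universal object algebraizes to an abelian scheme $(\mathcal A,\lambda)$ over $R$; put $\mathcal X=\mathcal A[p^\infty]$. A point of $\mathfrak S_{pol,1}$ with values in an artinian local $k$-algebra with residue field $k$, or in $k[[s]]$, is the class of a triple $(X,\lambda,\alpha:X_0\cong X\otimes k)$, and $\gamma\in G$ acts by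
$$\gamma(X,\lambda,\alpha)=(X,\lambda,\alpha\gamma^{-1}).$$
For $F\in R$ and a local $k$-homomorphism $z:R\to k[[s]]$ write $F(z):=z(F)$. If an ideal $I$ is stable under $\gamma$ and $z$ kills $I$, then $\gamma z$ kills $I$.

**Hasse invariant.** $\mathrm{Ha}\in R$ is the determinant of the matrix of the $p$-linear Frobenius on $H^1(\mathcal A,\mathcal O)$ in a basis. A change of basis by $A$ multiplies it by $\det(A)^{p-1}$, so it is well defined up to a unit. For $z:R\to K$ with $K$ a field, $z(\mathrm{Ha})\ne0$ if and only if $z^*\mathcal X$ is ordinary. In particular $\mathrm{Ha}\in\mathfrak m$.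

**The question.** Let $\mathfrak J\subseteq\mathfrak S_{pol,1}$ be a non-empty closed formal subscheme, stable under an open subgroup of $G$, on which the Hasse invariant is not a zero-divisor. Must $\mathfrak J$ be all of $\mathfrak S_{pol,1}$? The answer is yes, for every $p$ (including $p=2$) and every $g\ge1$.

**Theorem 1.** Let $I\subsetneq R$ be an ideal stable under an open subgroup $U\subset G$ such that $\mathrm{Ha}$ is not a zero-divisor on $R/I$. Then $I=0$.

**Theorem 2.** Let $z:R\to k[[s]]$ be a local $k$-homomorphism with $\mathrm{Ha}(z)\neq0$ and let $U\subset G$ be an open subgroup. If $F\in R$ and $F(\gamma z)=0$ for all $\gamma\in U$, then $F=0$.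

**Corollary 3.** If $I\ne0$ is an ideal of $R$ stable under an open subgroup of $G$, then $\mathrm{Ha}^m\in I$ for some $m$.

**Theorem 2 implies Theorem 1 and Corollary 3.** The purpose of this step is to replace an ideal by one formal curve. Let $I$ be stable under $U$ with $\mathrm{Ha}\notin\sqrt I$; we show $I=0$. This gives Corollary 3. It gives Theorem 1 too: if $\mathrm{Ha}$ were nilpotent on $R/I$ and not a zero-divisor, then $R/I=0$.

Among the primes containing $I$ but not $\mathrm{Ha}$ choose a maximal one, $\mathfrak q$, and put $\bar R=R/\mathfrak q$. Every nonzero prime of the domain $\bar R$ contains the nonzero element $\mathrm{Ha}$. Suppose $\dim\bar R\ge2$. Then $\bar R$ has infinitely many primes of height one: if there were finitely many, prime avoidance would give an $x\in\mathfrak m_{\bar R}$ outside all of them, yet a minimal prime over $x\neq 0$ has height one by Krull. Each height-one prime contains $\mathrm{Ha}$, hence is minimal over $(\mathrm{Ha})$, and there are only finitely many primes minimal over $(\mathrm{Ha})$.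 This is a contradiction. Since $\mathrm{Ha}$ is a nonzero nonunit of $\bar R$, we get $\dim\bar R=1$.

The normalization of the complete local domain $\bar R$ is finite over $\bar R$, so it is a complete discrete valuation ring with residue field $k$, that is, $k[[s]]$. We obtain a local $k$-homomorphism $z:R\to R/I\to\bar R\to k[[s]]$ with $\mathrm{Ha}(z)\ne0$. For $F\in I$ and $\gamma\in U$ we have $F(\gamma z)=0$ by stability. By Theorem 2, $F=0$. $\square$

It remains to prove Theorem 2.

## 3. Genus one, product loci, and the two hypotheses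

**Genus one.** Here $R=k[[t]]$, and a nonzero proper ideal is $(t^m)$. As $\mathrm{Ha}\in\mathfrak m$, it is nilpotent on $R/(t^m)$, hence a zero-divisor. So $I=0$ with no group action at all. Theorem 2 is just as easy: $\mathrm{Ha}(z)\ne0$ forces $z(t)\neq0$, so $z$ is injective. The content starts at $g=2$.

**The product locus for $A_1=E_s\times E_s$.** Take the product polarization. Then $\operatorname{End}(X_0)=M_2(\mathcal O_D)$ with $\mathcal O_D=\operatorname{End}(\hat E_s)$ the maximal order of $D$, and the Rosati involution is $b^*=\bar b^{\,T}$. Let $\varpi=E_{11}$ be the projector on the first factor. The locus $\mathfrak J$ where $\varpi$ lifts to an endomorphism is a closed formal subscheme (Rapoport–Zink, *Period spaces for $p$-divisible groups*, Prop. 2.9). Over it the lift of $\varpi$ is, by rigidity (recalled in Section 4), idempotent and fixed by the Rosati involution; so the universal object is a product of polarized deformations of the two factors, and conversely. Hence $\mathfrak J\cong\operatorname{Spf}k[[a,b]]$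 has dimension $2<3$. On it $\mathrm{Ha}$ is up to a unit $h(a)h(b)$, where $h$ is the Hasse invariant of the universal deformation of $E_s$ and is nonzero; so $\mathrm{Ha}$ is not a zero-divisor on $\mathfrak J$. Theorem 1 predicts that $\mathfrak J$ is stable under no open subgroup $U$. Let us check this by hand.

Suppose $\mathfrak J$ is $U$-stable. Let $z$ be the curve $a=b=s$ in $\mathfrak J$, so $X_z=X_1\times X_2$ with both factors generically ordinary. For $\gamma\in U$ the point $\gamma^{-1}z=(X_z,\lambda,\alpha\gamma)$ is in $\mathfrak J$, so $\varpi$ lifts with respect to $\alpha\gamma$; that is, $\gamma\varpi\gamma^{-1}$ lifts to $X_z$. For $d\in\mathcal O_D$ put $a_d=dE_{12}-\bar dE_{21}$. Then $a_d^*=-a_d$ and $a_d^2=-\nu$ with $\nu=d\bar d\in\mathbb Z_p$. For $n$ large, independently of $d$, the element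
$$\gamma=(1-p^na_d)(1+p^na_d)^{-1}=c-m\,a_d,\qquad c=\frac{1-p^{2n}\nu}{1+p^{2n}\nu},\quad m=\frac{2p^n}{1+p^{2n}\nu},$$
lies in $U$, and $\gamma^{-1}=c+m\,a_d$. Both
$$\varpi\cdot\gamma\varpi\gamma^{-1}\cdot(1-\varpi)=cm\,dE_{12},\qquad (1-\varpi)\cdot\gamma\varpi\gamma^{-1}\cdot\varpi=cm\,\bar dE_{21}$$
lift to $X_z$, and $cm\in\mathbb Q_p$ is nonzero. So $\operatorname{End}(X_z)\otimes\mathbb Q$ contains $DE_{12}$ and $DE_{21}$, hence $DE_{11}$. Thus $D$ acts, unitally, on $T_pX_1(C)\otimes\mathbb Q\cong\mathbb Q_p$: a ring homomorphism $D\to\mathbb Q_p$, necessarily injective, although $D$ is not commutative. This is a contradiction.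

**Supersingularity cannot be dropped.** Repeat with $A_1=E_s\times E_{ord}$ and $X_0=A_1[p^\infty]=\hat E_s\times E_{ord}[p^\infty]$. The slopes of the two factors are disjoint, so there are no nonzero homomorphisms between them, and every automorphism of $X_0$ commutes with $\varpi$. So now the locus $\mathfrak J\cong\operatorname{Spf}k[[a,b]]$ where $\varpi$ lifts is stable under all of $\operatorname{Aut}(X_0,\lambda_0)$. It has dimension $2<3$, and $\mathrm{Ha}$ on it is up to a unit $h(a)\neq0$, not a zero-divisor.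

**The hypothesis on $\mathrm{Ha}$ cannot be dropped.** The ideal $(\mathrm{Ha})$ is $G$-stable, because $\gamma\in G$ lifts to an isomorphism $\mathcal X\cong\gamma^*\mathcal X$ and $\mathrm{Ha}$ is determined up to a unit by $\mathcal X$. It is proper since $\mathrm{Ha}\in\mathfrak m$, and nonzero since the generic principally polarized deformation is ordinary (Norman–Oort).

## 4. Formal groups, universal covers, and the pairing

From here on fix $z$ and $U$ as in Theorem 2, with $O,C,O_C,\mathfrak m_C,R_0$ as in Section 1. The field $C$ is algebraically closed and perfect, and the residue field of $O_C$ is $k$. Put $X_z=z^*\mathcal X$; then $X_z\otimes O/s=X_0$.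

**Formal groups.** For a $p$-divisible group $X$ over a ring $S$ of characteristic $p$, the formal completion $\hat X=\varinjlim_nX[F^n]$ is a formal Lie group compatible with base change. In coordinates $T$ one has $X[F^n]=\operatorname{Spec}S[T]/(T_1^{p^n},T_2^{p^n},\dots)$, and homomorphisms are given by power series without constant term. If $X[p]$ is radicial over $S$, then $X=\hat X$ (Messing, LNM 264, II.4). Choose coordinates $T=(T_1,\dots,T_g)$ of $\hat{\mathcal X}$ over $R$ once and for all. Since $X_0$ is connected, $\mathcal X$ is radicial over every ring to which $R$ maps with $\mathfrak m$ going to nilpotent elements.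

For an adically complete ring $S$ to which $R$ maps continuously, $\mathcal X(S)$ denotes the group of $g$-tuples of topologically nilpotent elements of $S$ under the group law of $\hat{\mathcal X}$. Over a discrete quotient of $S$, the elements killed by $p^r$ are the points of the finite flat group scheme $\mathcal X[p^r]$; passing to the limit, the same holds over $S$. For an ideal $\mathfrak a$ of topologically nilpotent elements, $\mathcal X(\mathfrak a)$ is the subgroup of tuples in $\mathfrak a$. For instance, $\mathcal X(O_C)$ (via $z$) is $\mathfrak m_C^g$ as a set.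

In characteristic $p$ we have $[p^m]=V^m\circ F^m$, so $[p^m]$ is a power series in $T_1^{p^m},\dots,T_g^{p^m}$ without constant term. Hence
$$[p^m]\,\mathcal X(\mathfrak a)\subset\mathcal X(\mathfrak a^{p^m}).\tag{1}$$
This contraction is used constantly.

**Rigidity** (Katz, *Serre–Tate local moduli*, LNM 868, Lemma 1.1.3). If $p$ is nilpotent in $S$ and $\mathfrak n\subset S$ is a nilpotent ideal, a homomorphism of $p$-divisible groups over $S$ is determined by its reduction modulo $\mathfrak n$.

**Universal covers.** Put $\tilde X=\varprojlim_pX$; its points are sequences $(x_0,x_1,\dots)$ with $px_{i+1}=x_i$. Let $X$ be the pullback of $\mathcal X$ by any local homomorphism $R\to O$, so $X\otimes R_0=X_0\otimes R_0$. Then reduction $\tilde X(O_C)\to\tilde X_0(R_0)$ is bijective, with inverse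
$$(\bar x_i)_i\mapsto(x_i)_i,\qquad x_i=\lim_m\,[p^m](\text{any lift of }\bar x_{i+m}).\tag{2}$$
Indeed two lifts differ by an element of $X(sO_C)$, and $[p^m]X(sO_C)\subset X(s^{p^m}O_C)$ by (1); so the limit exists and is independent of the lifts, and a sequence reducing to $0$ satisfies $x_i=[p^m]x_{i+m}\in X(s^{p^m}O_C)$ for all $m$, hence is $0$.

Every element of $\mathfrak m_C/s$ is nilpotent, so by (1) every element of $X_0(R_0)$ is $p$-power torsion. After multiplication by a power of $p$ a sequence has $x_0=0$, that is, it is a homomorphism from $\mathbb Q_p/\mathbb Z_p$. Thus $\tilde X_0(R_0)=\operatorname{Hom}_{R_0}(\mathbb Q_p/\mathbb Z_p,X_0)\otimes\mathbb Q$.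

*Example.* For $\mu=\mu_{p^\infty}$: since $C$ is perfect, a sequence of successive $p$-th roots is determined by its $0$-th term, so $\tilde\mu(R_0)=\operatorname{Hom}_{R_0}(\mathbb Q_p/\mathbb Z_p,\mu_{p^\infty})\otimes\mathbb Q=\tilde\mu(O_C)=1+\mathfrak m_C$. This is a $\mathbb Q_p$-vector space written multiplicatively; $p^n$ acts by $c\mapsto c^{p^n}$, and $c\in\mathbb Z_p$ acts by $u\mapsto u^c=\sum_r\binom cr(u-1)^r$. In particular $1+\mathfrak m_C$ has no torsion.

**Tate module.** $\mathcal T=\{x\in\tilde X_z(O_C):x_0=0\}=T_pX_z(C)$ is free of rank $g$. Let $v_1,\dots,v_g$ be a basis, with $v_{j,m}\in X_z[p^m](O_C)\subset\mathfrak m_C^g$. By reduction we regard $v_j$ as an element of $\tilde X_0(R_0)$.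

**Pairing.** Let $e_m(x,y)=\langle x,\lambda y\rangle$ be the Weil pairings on $\mathcal X[p^m]$ with values in $\mu_{p^m}$. They are skew-symmetric, $e_{m+1}(x,y)^p=e_m(px,py)$, and $e_{m+1}(x,y)=e_m(x,py)$ if $p^mx=0$. By the first identity, $(e_m(x_m,y_m))_m$ is a sequence of successive $p$-th roots when $x_0=y_0=0$. After tensoring with $\mathbb Q$ we get a $\mathbb Q_p$-bilinear skew-symmetric pairing
$$\langle\ ,\ \rangle:\tilde X_0(R_0)\times\tilde X_0(R_0)\to1+\mathfrak m_C,\qquad\langle by,x\rangle=\langle y,b^*x\rangle,\quad b^*=\lambda_0^{-1}b^t\lambda_0\in\operatorname{End}(X_0),$$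
with $b^{**}=b$. Moreover $\gamma\in G$ if and only if $\gamma^*\gamma=1$.

By the second identity the maps $e_m(\cdot,v_{i,m})$ are compatible in $m$ and define a homomorphism $\pi_i:X_z\to\mu_{p^\infty}$ over $O_C$. Working over $O_C/s^e$ and letting $e\to\infty$, it is a power series $\pi_i(T)\in1+(T)O_C[[T]]$. Let $\bar\pi_i$ be its reduction to $R_0$ and put
$$P_i:\tilde X_0(R_0)\to1+\mathfrak m_C,\qquad P_i(y)=\bar\pi_i\circ y=\langle y,v_i\rangle.\tag{3}$$
If $y$ corresponds to $(y_0,y_1,\dots)\in\tilde X_z(O_C)$ under (2), then $P_i(y)=\pi_i(y_0)$: the sequence $(\pi_i(y_m))_m$ lies in $\tilde\mu(O_C)$ and reduces to $\bar\pi_i\circ y$. In particular $P_i(v_j)=\pi_i(0)=1$, as announced.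

By Cartier duality $\operatorname{Hom}(X_{z,C},\mu_{p^\infty})=T_pX_z^t(C)$, with basis $\lambda v_1,\dots,\lambda v_g$; these correspond to $\pi_1,\dots,\pi_g$. Since $X_{z,C}\cong\mu_{p^\infty}^g\times(\mathbb Q_p/\mathbb Z_p)^g$ and $\operatorname{Hom}_C(\mathbb Q_p/\mathbb Z_p,\mu_{p^\infty})=0$, this module is $\operatorname{Hom}(\mu_{p^\infty}^g,\mu_{p^\infty})=\mathbb Z_p^g$, and a basis of it gives an isomorphism of formal groups over $C$:
$$(\pi_1,\dots,\pi_g):\hat X_{z,C}\xrightarrow{\ \sim\ }\hat{\mathbb G}_m^g.\tag{4}$$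

## 5. Cayley elements near the identity and their effect on the curve

We need explicit elements of $U$ that converge to $1$, defined for all $p$ including $2$ (the Cayley transform avoids the exponential). Let
$$L=\{a\in\operatorname{End}(X_0):a^*=-a\}.$$
For $a\in L$ and $n\ge1$ define $\gamma_n$ by
$$\gamma_n^{-1}=(1-p^na)^{-1}(1+p^na)=1+2p^na+p^{2n}b_n,\qquad b_n=2a^2(1-p^na)^{-1}.\tag{5}$$
The inverse exists as a $p$-adically convergent geometric series. Put $b_n'=2a+p^nb_n$, so $\gamma_n^{-1}=1+p^nb_n'$. Since all factors commute,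
$$(\gamma_n^{-1})^*\gamma_n^{-1}=(1-p^na)(1+p^na)^{-1}(1-p^na)^{-1}(1+p^na)=1,$$
so $\gamma_n\in G$, and $\gamma_n\in U$ for $n\gg0$.

Put $X_n=(\gamma_nz)^*\mathcal X$ and $y_n=t(\gamma_nz)-t(z)\in O^N$. By definition of the action, $(X_z,\lambda,\gamma_n^{-1})\cong(X_n,\lambda,\mathrm{id})$, so there is an isomorphism $\theta_n:X_z\to X_n$ over $O$ that lifts $\gamma_n:X_0\to X_0$. Put $\pi_i^{(n)}=\pi_i\circ\theta_n^{-1}:X_n\to\mu_{p^\infty}$ over $O_C$. Its reduction to $R_0$ is $\bar\pi_i\gamma_n^{-1}$.

The next lemma says that $\gamma_nz$ is very close to $z$, and so is $\pi_i^{(n)}$ to $\pi_i$ in low degrees.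

**Lemma 4.** (a) $y_n\in(s^{p^n}O)^N$. (b) For $|J|<p^n$ the coefficients of $T^J$ in $\pi_i^{(n)}$ and $\pi_i$ are congruent modulo $s^{p^n}O_C$.

*Proof.* Let $O'=O/s^{p^n}$ and $Y=X_z\otimes O'$. The $p^n$-Frobenius of $O'$ kills $s$, so it factors through $O'\to k$; hence $Y^{(p^n)}=X_0^{(p^n)}\otimes_kO'$ is constant. For every $b\in\operatorname{End}(X_0)$ the composite
$$\beta(b)=V^n\circ b^{(p^n)}\circ F^n:\ Y\to Y^{(p^n)}\to Y^{(p^n)}\to Y$$
is therefore defined over $O'$. It lifts $V^nb^{(p^n)}F^n=V^nF^nb=p^nb$, and it is given by power series in $T_1^{p^n},\dots,T_g^{p^n}$ without constant term.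

So $\psi=1+\beta(b_n')$ lifts $\gamma_n^{-1}$. Replacing $a$ by $-a$, we can write $\gamma_n=1+p^nb_n''$ with $b''_n\in\operatorname{End}(X_0)$, and $\psi'=1+\beta(b_n'')$ lifts $\gamma_n$. By rigidity $\psi\psi'=\psi'\psi=1$, so $\psi$ is an automorphism. Also $\psi^t\lambda\psi=\lambda$ by rigidity, since both sides lift $\lambda_0$. Thus $\psi$ is an isomorphism $(Y,\lambda,\mathrm{id})\cong(Y,\lambda,\gamma_n^{-1})$. The left side is $z$ and the right side is $\gamma_nz$, modulo $s^{p^n}$; this is (a).

Consequently $X_n\otimes O'=Y$, with the same coordinates, and by rigidity $\theta_n^{-1}\otimes O'=\psi=1+\beta(b_n')$. So $\pi_i^{(n)}\equiv\pi_i\cdot(\pi_i\circ\beta(b_n'))$ modulo $s^{p^n}$, and $\pi_i\circ\beta(b_n')\in1+(T_1^{p^n},\dots,T_g^{p^n})$. Multiplication by such a series does not change coefficients of degree $<p^n$. This is (b). $\square$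

## 6. Serre–Tate coordinates around the generic point of the curve

The aim is to introduce, around the ordinary point $z_C$, coordinates of deformation space in which $\gamma_nz$ is easy to describe.

**Moving off $z$.** Consider
$$R\to O_C[[y]]=O_C[[y_1,\dots,y_N]],\qquad t_\nu\mapsto z(t_\nu)+y_\nu,\qquad F\mapsto F(z+y).$$
It is injective: composed with the automorphism $y\mapsto y-z(t)$ of $O_C[[y]]$ it becomes $t\mapsto y$. Let $\mathcal X_y$ be the pullback of $\mathcal X$. The constant tuple $v_{j,m}\in\mathfrak m_C^g$ is also an element of $\mathcal X_y(O_C[[y]])$, no longer torsion. Put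
$$u_j(y)=\lim_m\,[p^m]_{\mathcal X_y}(v_{j,m})\in(y)O_C[[y]]^g.$$
The limit exists $(y)$-adically: $w_m:=[p]_{\mathcal X_y}(v_{j,m+1})-_{\mathcal X_y}v_{j,m}$ vanishes at $y=0$, so it lies in $\mathcal X_y((y))$, and $[p^m]w_m\in\mathcal X_y((y)^{p^m})$ by (1). Summing, $u_j-[p^m](v_{j,m})=\sum_{i\ge m}[p^i]w_i$ in the group, hence
$$u_j\equiv[p^m]_{\mathcal X_y}(v_{j,m})\bmod(y)^{p^m}.\tag{6}$$
At $y=0$ all terms vanish, so indeed $u_j\in(y)$.

Specialize $y=y_n$. Then $\mathcal X_{y_n}=X_n$, and the tuples $v_{j,m}$ are lifts to $X_n(O_C)$ of the points $v_{j,m}$ modulo $s$ of $X_0(R_0)$. By (2), $u_j(y_n)$ is the $0$-th component of the element of $\tilde X_n(O_C)$ corresponding to $v_j\in\tilde X_0(R_0)$. Apply $\pi_i^{(n)}$, whose reduction is $\bar\pi_i\gamma_n^{-1}$; as in (3) the result is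
$$q_{ij,n}:=\pi_i^{(n)}(u_j(y_n))=P_i(\gamma_n^{-1}v_j).\tag{7}$$
This is the link between the group action and the one-units of Section 1.

**The parameters $q_{ij}$.** Let $M\ge1$, $B_M=O_C[y]/(y)^M$ and $E=E_M=C[y]/(y)^M$, and let $\mathcal A_E,\mathcal X_E$ be the pullbacks along $R\to B_M\to E$. The special fibre $X_{z,C}$ is ordinary. So the connected part $\mathcal X_E^0$ has étale dual, that is, it is multiplicative; and homomorphisms between multiplicative groups lift uniquely from $C$ to the artinian local ring $E$, again because the duals are étale. Hence $\pi_i$ lifts uniquely to $\pi_i^E:\hat{\mathcal X}_E\to\hat{\mathbb G}_m$, and $(\pi_i^E)_i:\hat{\mathcal X}_E\cong\hat{\mathbb G}_m^g$ by (4). Put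
$$q_{ij}=\pi_i^E(u_j)\in1+(y)E.$$
These are compatible in $M$ and define $q_{ij}\in C[[y]]$. A warning: the coefficients of $\pi_i^E$ lie in $C$, not in $O_C$, so we know nothing about convergence of $q_{ij}$.

**Step 1: the $q_{ij}$ are Serre–Tate parameters.** The purpose is to use Katz's symmetry theorem. Katz's recipe (loc. cit., §2), for an abelian scheme $A$ over $E$ with ordinary special fibre, is: for $\alpha\in T_pA(C)$ lift $\alpha_m$ to $A(E)$ and multiply by $p^m$; for $m\gg0$ the result is a point of $\hat A(E)$ depending only on $\alpha$. An $\alpha_t\in T_pA^t(C)$ gives a homomorphism $\hat A\to\hat{\mathbb G}_m$ over $E$, and $q(A/E;\alpha,\alpha_t)$ is its value at this point.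

Let $p^r\ge M$. The tuple $v_{j,m}$ is an element of $\mathcal X(B_M)$, and $[p^m](v_{j,m})\in\mathcal X((y)B_M)$ is killed by $[p^r]$, by (1). So $v_{j,m}\in\mathcal X[p^{m+r}](B_M)$, and it gives a point $\tilde v_{j,m}\in\mathcal X[p^{m+r}](E)\subset\mathcal A(E)$ that lifts $v_{j,m}\in\mathcal A_z(C)$. For $p^m\ge M$, by (6), $p^m\tilde v_{j,m}$ is the image of $u_j$. As $u_j$ has nilpotent coordinates, in $(y)B_M$, it lies in some $\mathcal X[F^l](B_M)$, and its image in $\mathcal X(E)$ is the point of $\hat{\mathcal X}_E$ with coordinates $u_j$. So $u_j$ is Katz's point attached to $v_j$, and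
$$q_{ij}=q(\mathcal A_E/E;v_j,\lambda v_i)\qquad\text{(with ground field }C).$$

**Step 2: symmetry.** Katz, Theorem 2.1, says: (3) $q(A;\alpha,\alpha_t)=q(A^t;\alpha_t,\alpha)$; (4) a homomorphism $f$ from the special fibre of $A$ to that of $B$ lifts if and only if $q(A;\alpha,f^t\beta_t)=q(B;f\alpha,\beta_t)$ for all $\alpha,\beta_t$. As $\lambda=\lambda^t$ lifts to $\mathcal A_E$,
$$q_{ij}=q(\mathcal A_E;v_j,\lambda^tv_i)=q(\mathcal A_E^t;\lambda v_j,v_i)=q(\mathcal A_E;v_i,\lambda v_j)=q_{ji}.$$
Let $\Xi=\{(i,j):1\le i\le j\le g\}$, so $|\Xi|=N$, and put $x_{ij}=q_{ij}-1$.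

**Lemma 5.** $C[[y]]=C[[x_{ij}]]_{(i,j)\in\Xi}$.

*Proof.* There are $N$ elements $x_{ij}\in(y)$ and $N$ variables $y_\nu$, so it suffices to show: if $\xi\in C^N$ satisfies $dx_{ij}(\xi)=0$ for all $(i,j)\in\Xi$, then $\xi=0$. Let $h_\xi:R\to C[\varepsilon]$, $t\mapsto z(t)+\varepsilon\xi$, which factors through $E_2$ by $y\mapsto\varepsilon\xi$.

**Step A: $\mathcal X_{C[\varepsilon]}:=h_\xi^*\mathcal X$ is the trivial deformation of $X_{z,C}$.** By symmetry, $q_{ij}=1$ in $C[\varepsilon]$ for all $i,j$. As $(\pi_i^E)_i$ is an isomorphism, $u_j=0$ in $\hat{\mathcal X}(C[\varepsilon])$. Put $w_{j,m}=p\,\tilde v_{j,m+1}\in\mathcal X(C[\varepsilon])$ where $\tilde v_{j,m+1}$ is any lift of $v_{j,m+1}$; lifts exist by Step 1. Two lifts differ by an element of $\hat{\mathcal X}(\varepsilon C)$, which $p$ kills by (1) since $\varepsilon^p=0$; so $w_{j,m}$ does not depend on the lift. It lifts $pv_{j,m+1}=v_{j,m}$. Also $p\,w_{j,m+1}=w_{j,m}$, because $w_{j,m+1}=p\,\tilde v_{j,m+2}$ is itself a lift of $v_{j,m+1}$. By (6) with $m=1$ (recall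 $p\ge2$), $w_{j,0}=u_j=0$.

So the $w_{j,m}$ define a homomorphism $(\mathbb Q_p/\mathbb Z_p)^g\to\mathcal X_{C[\varepsilon]}$ that lifts the one given by $v_1,\dots,v_g$. The map $\mathcal X_{C[\varepsilon]}^0\times(\mathbb Q_p/\mathbb Z_p)^g\to\mathcal X_{C[\varepsilon]}$ is an isomorphism because it is one modulo $\varepsilon$. Since $(\pi_i^E):\mathcal X^0_{C[\varepsilon]}\cong\mu_{p^\infty}^g$ lifts $(\pi_i)$, we obtain an isomorphism $\mathcal X_{C[\varepsilon]}\cong X_{z,C}\otimes_CC[\varepsilon]$ lifting the identity.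

**Step B: over $R$, the Kodaira–Spencer classes are independent at every point.** Triviality over $C[\varepsilon]$ must be turned into $\xi=0$. But universality of $R$ is a statement about the closed point, not about $z_C$; we transport it. Let $S=R[\varepsilon_1,\dots,\varepsilon_N]/(\varepsilon_1,\dots,\varepsilon_N)^2$, an extension of $R$ by a square-zero ideal with trivial (nilpotent) divided powers. Let $\iota,\iota':R\to S$ be $\iota(t_\nu)=t_\nu$ and $\iota'(t_\nu)=t_\nu+\varepsilon_\nu$. Both $\iota^*\mathcal X$ and $\iota'^*\mathcal X$ lift $\mathcal X$. Let $\mathbb D$ be the value on $R$ of the Dieudonné crystal of $\mathcal X$, $\mathrm{Fil}\subset\mathbb D$ its Hodge filtration, and $H=\operatorname{Hom}_R(\mathrm{Fil},\mathbb D/\mathrm{Fil})$, a free $R$-module of finite rank. By Grothendieck–Messing, lifts of $\mathcal X$ to $S$ correspond to lifts of $\mathrm{Fil}$ to a direct summand of $\mathbb D\otimes_{R,\iota}S$. Relative to $\iota^*\mathcal X$, with filtration $\mathrm{Fil}\otimes S$, the lift $\iota'^*\mathcal X$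 is given by an element $\sum_\nu\omega_\nu\varepsilon_\nu$ with $\omega_\nu\in H$.

This is compatible with base change. Let $h:R\to K$ with $K$ a field, and $\xi\in K^N$. Base change along $R\to K$ and $S\to K[\varepsilon]$, $\varepsilon_\nu\mapsto\varepsilon\xi_\nu$, shows that the deformation of $h^*\mathcal X$ over $K[\varepsilon]$ defined by $t\mapsto h(t)+\varepsilon\xi$ has class $\sum_\nu\xi_\nu(\omega_\nu\otimes_h1)\in H\otimes_hK$, and that it is trivial by an isomorphism lifting the identity if and only if this class is $0$.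

Take first $K=k$ and $h$ the closed point. If the class of $\xi\in k^N$ vanishes, the deformation of $X_0$ is trivial, together with its polarization by rigidity. As $R$ is universal, $t\mapsto\varepsilon\xi$ equals $t\mapsto0$, so $\xi=0$. Thus the $\omega_\nu\otimes k$ are linearly independent. By Nakayama $\omega_1,\dots,\omega_N$ is part of an $R$-basis of $H$, so the $\omega_\nu\otimes_zC$ are linearly independent. Now take $K=C$ and $h=z$: by Step A, $\sum_\nu\xi_\nu(\omega_\nu\otimes_z1)=0$, so $\xi=0$. $\square$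

For $F\in R$ let $f(x)=\sum_Jc_Jx^J\in C[[x]]$ be $F(z+y)\in C[[y]]$ rewritten in the coordinates $x$. Since $R\to O_C[[y]]$ is injective, **$F\ne0$ implies $f\neq0$.** Put $f_{<M}=\sum_{|J|<M}c_Jx^J$.

## 7. The orbit in Serre–Tate coordinates

We would like to write $F(\gamma_nz)=f(q_n-1)$. Since $f$ may not converge anywhere, we prove a truncated version, with a loss $|s|^{-\kappa}$ that does not depend on $n$.

**Proposition 6.** Let $a\in L$, $M\ge1$, $F\in R$. There is $\kappa\ge0$ such that for all $n\gg0$
$$\bigl|F(\gamma_nz)-f_{<M}\bigl((q_{ij,n}-1)_\Xi\bigr)\bigr|\le|s|^{Mp^n-\kappa}.\tag{8}$$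

*Proof.* **Step 1: a ring that records the estimates.** Let $\Theta$ be the ring of germs at $n\to\infty$ of sequences $(c_n)$ in $C$ for which some $\kappa$ satisfies $|c_n|\le|s|^{-\kappa}$ for $n\gg0$. It contains $C$ as the constant sequences, and $\eta=(s^{p^n})_n$. A sequence is in $\eta^M\Theta$ if and only if $|c_n|\le|s|^{Mp^n-\kappa}$ for $n\gg0$ and some $\kappa$. Let $\Theta_M=\Theta/\eta^M\Theta$, a ring of characteristic $p$ in which $\eta$ is nilpotent. Our claim is an identity in $\Theta_M$.

By Lemma 4(a), $(y_n)_n\in(\eta\Theta)^N$, so there is a $C$-algebra map $E_M\to\Theta_M$, $y\mapsto(y_n)_n$. If $h\in O_C[[y]]$, then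
$$\text{the image in }\Theta_M\text{ of }h\bmod(y)^M\text{ is }(h(y_n))_n,\tag{9}$$
since the terms of degree $\ge M$ contribute elements of $s^{Mp^n}O_C$. In particular the composite $R\to E_M\to\Theta_M$ is $F\mapsto(F(\gamma_nz))_n$. So the group law of $\hat{\mathcal X}_{\Theta_M}:=\hat{\mathcal X}_E\otimes\Theta_M$ is, coefficient by coefficient, the sequence of group laws of the $X_n$.

**Step 2: two homomorphisms that agree modulo $\eta$.** We have two homomorphisms $\hat{\mathcal X}_{\Theta_M}\to\hat{\mathbb G}_m$. One is the base change $\pi_i^\Theta$ of $\pi_i^E$. The other is $\pi_i'=(\pi_i^{(n)})_n$, whose coefficients are sequences in $O_C$; it is a homomorphism because each coefficient of the identity to be checked involves finitely many coefficients and holds for every $n$. Modulo $\eta$ the first is $\pi_i$, because $E_M\to\Theta_M\to\Theta_1$ factors through $C$. The second is also $\pi_i$ modulo $\eta$: by Lemma 4(b), for each fixed $J$ the $T^J$-coefficients agree modulo $s^{p^n}O_C$ once $p^n>|J|$.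

**Step 3: they are equal.** Identify $\hat{\mathcal X}_{\Theta_M}=\hat{\mathbb G}_m^g$ by $(\pi_i^\Theta)_i$, with coordinates $w$ in which $[p^m](w)=(1+w)^{p^m}-1=w^{p^m}$. The quotient of the two homomorphisms is a homomorphism $\rho=1+\sum_{J\ne0}r_Jw^J:\hat{\mathbb G}_m^g\to\hat{\mathbb G}_m$ with all $r_J\in\eta\Theta_M$. For $p^m\ge M$ the identity $\rho\circ[p^m]=\rho^{p^m}$ reads
$$\sum_Jr_Jw^{p^mJ}=\sum_Jr_J^{p^m}w^{p^mJ}=0 .$$
So all $r_J=0$, that is, $\pi_i'=\pi_i^\Theta$.

**Step 4: evaluation.** By (9) the image of $u_j$ in $\Theta_M^g$ is $(u_j(y_n))_n$, and $u_j(y_n)\in(s^{p^n}O_C)^g$. Evaluating $\pi_i^\Theta$ there gives the image of $q_{ij}=\pi_i^E(u_j)$. Evaluating $\pi_i'$ gives $(\pi_i^{(n)}(u_j(y_n)))_n=(q_{ij,n})_n$; here the terms of degree $\ge M$ lie in $s^{Mp^n}O_C$. So the image of $q_{ij}$ in $\Theta_M$ is $(q_{ij,n})_n$. In $E_M$ we have $F(z+y)=f_{<M}(x)$, as $(x)^M=(y)^M=0$. Mapping this to $\Theta_M$ gives $(F(\gamma_nz))_n\equiv(f_{<M}(q_n-1))_n$ modulo $\eta^M\Theta$. $\square$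

Now insert (5) and (7) and take $p^n$-th roots, which is possible since $C$ is perfect.

**Corollary 7.** For $a\in L$ put $\varepsilon_{ij}(a)=P_i(2av_j)-1\in\mathfrak m_C$ and $\varepsilon(a)=(\varepsilon_{ij}(a))_\Xi$. Suppose $F(\gamma z)=0$ for all $\gamma\in U$. For $M\ge1$ let $g_{M,n}(x)=\sum_{|J|<M}c_J^{1/p^n}x^J$. Then for every $a\in L$
$$\limsup_{n\to\infty}|g_{M,n}(\varepsilon(a))|\le|s|^M.\tag{10}$$

*Proof.* By (7), (5) and $P_i(v_j)=1$ we have $q_{ij,n}=P_i(2av_j)^{p^n}\,d_{ij,n}$ with $d_{ij,n}=P_i(b_nv_j)^{p^{2n}}$. To bound $d_{ij,n}$ uniformly, let $(e_l)$ be a $\mathbb Z_p$-basis of $\operatorname{End}(X_0)$ and $\tau_0=\max_{i,j,l}|P_i(e_lv_j)-1|<1$. Since $|u^c-1|\le|u-1|$ for $u\in1+\mathfrak m_C$ and $c\in\mathbb Z_p$, we have $|P_i(bv_j)-1|\le\tau_0$ for all $b\in\operatorname{End}(X_0)$. So $|d_{ij,n}-1|\le\tau_0^{p^{2n}}$. As $P_i(2av_j)^{p^n}=1+\varepsilon_{ij}(a)^{p^n}$, we get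
$$|q_{ij,n}-1-\varepsilon_{ij}(a)^{p^n}|\le\tau_0^{p^{2n}}.\tag{11}$$
The polynomial $f_{<M}$ is Lipschitz on $\mathfrak m_C^N$, with constant $K$ say. By Proposition 6 with $F(\gamma_nz)=0$ for $n\gg0$,
$$|f_{<M}(\varepsilon(a)^{p^n})|\le\max\bigl(|s|^{Mp^n-\kappa},K\tau_0^{p^{2n}}\bigr)\le|s|^{Mp^n-\kappa'}\qquad(n\gg0,\ \kappa'=\kappa+1),$$
where $\varepsilon(a)^{p^n}$ is taken entrywise; the exponent $p^{2n}$ beats $p^n$. Finally $g_{M,n}(\varepsilon(a))^{p^n}=f_{<M}(\varepsilon(a)^{p^n})$, so $|g_{M,n}(\varepsilon(a))|\le|s|^{M-\kappa'/p^n}$. $\square$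

**Where linearization stops.** A sensible next move is to look at the leading form $f_d$ of $f$, to take $M=d+1$ in (10), and to let $n\to\infty$ in the hope of an algebraic equation satisfied by all the points $\varepsilon(a)$. This breaks at a definite point. First, the polynomials $g_{M,n}$ have no limit: for $c\in C$ with $c\neq c^p$, that is $c\notin\mathbb F_p$,
$$|c^{1/p^{n+1}}-c^{1/p^n}|=|c^{1/p}-c|^{1/p^n}\to1,$$
so the coefficients $c_J^{1/p^n}$ do not converge. Only their absolute values do, to $1$ (when $c_J\ne0$). Second, (10) is an inequality. Since $u_j(y_n)\in(s^{p^n}O_C)^g$, (7) gives $|q_{ij,n}-1|\le|s|^{p^n}$, and with (11) $|\varepsilon_{ij}(a)|\le|s|$; so $g_{d+1,n}(\varepsilon(a))$ is bounded trivially by about $|s|^d$, and (10) gains one factor $|s|$. A smaller value at special points is no contradiction by itself. Third, what we shall be able to prove about the points $\varepsilon(a)$ is a multiplicative independence of the $1+\varepsilon_{ij}(a)$, not an algebraic one.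

The way past this is to use (10) for all $M$ at once and to use only that $|c_J|^{1/p^n}\to1$. Read $\varepsilon(a)^J$ as the $J$-th Mahler coefficient of the character $\ell\mapsto\prod(1+\varepsilon_{ij}(a))^{\ell_{ij}}$ of $\mathbb Z_p^N$. Then $g_{M,n}(\varepsilon(a))$ is a linear functional, of norm tending to a limit $\leq 1$, applied to a character. Multiplicative independence says that these characters separate points, so their span is dense; and a functional of norm near $1$ cannot be tiny on a dense subspace in a uniform way. We carry this out in Section 9, after proving the independence.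

## 8. Multiplicative independence of the $P_i(bv_j)$

First we describe the common kernel of the $P_i$. Let $\mathcal V=\sum_j\mathbb Q_pv_j\subset\tilde X_0(R_0)$, of dimension $g$.

**Lemma 8.** $\{y\in\tilde X_0(R_0):P_i(y)=1\text{ for all }i\}=\mathcal V$.

*Proof.* "$\supset$" holds as $P_i(v_j)=1$. Let $P_i(y)=1$ for all $i$, and let $(y_0,y_1,\dots)\in\tilde X_z(O_C)$ correspond to $y$, so $\pi_i(y_0)=1$ for all $i$. The Jacobian matrix $A$ of $T\mapsto(\pi_i(T))_i$ at $0$ has entries in $O_C$, and $\delta=\det A\neq0$ by (4). With the max norm, for $0<|T|<|\delta|$ we have $|AT|\ge|\delta||T|>|T|^2$ (as $\delta A^{-1}$ is integral), while the terms of degree $\ge2$ have absolute value $\le|T|^2$. So $(\pi_i(T))_i\ne(1,\dots,1)$ for such $T$. Now $[p^m]y_0\to0$ by (1), and $\pi_i([p^m]y_0)=1$; so $[p^m]y_0=0$ for some $m$. Hence $p^my\in\mathcal T$ and $y\in\mathcal V$. $\square$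

*Genus one by hand.* Let $g=1$ and suppose $P(bv)^c=1$ for all $b\in\mathcal O_D$ with $c\in\mathbb Q_p$, $c\ne0$. Then $P(bv)=1$, so $bv\in\mathbb Q_pv$ for all $b$ by Lemma 8, and the noncommutative division algebra $D$ would act on the line $\mathbb Q_pv$. This is impossible, so $c=0$. For $g\ge2$ a relation $\prod_{i,j}P_i(bv_j)^{c_{ij}}=1$ is no longer a statement about one element of $\tilde X_0(R_0)$; it is a statement about a tensor. To handle it we turn $\tilde X_0(R_0)$ into sections of a vector bundle on the Fargues–Fontaine curve.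

**Facts used.** Let $C^\sharp=\bigl(W(O_C)/(p-[s])\bigr)[1/p]$, an algebraically closed complete extension of $\mathbb Q_p$ with tilt $C$ and $O_{C^\sharp}/p=O_C/s=R_0$. Let $B=B^+_{cris}(R_0)$, the usual ring $B^+_{cris}$ of $C^\sharp$, with Frobenius $\varphi$. The inclusion $k\subset O_C$ makes it a $W(k)[1/p]$-algebra.

An *isocrystal* over $k$ is a finite-dimensional $W(k)[1/p]$-vector space with a Frobenius-semilinear bijection $\varphi$. For $\sigma\in\{0,\frac12,1\}$ let $D_{-\sigma}$ be the simple isocrystal of slope $-\sigma$, of rank $1,2,1$ respectively. In suitable bases its Frobenius matrix has entries in $\mathbb Q_p$. By Dieudonné–Manin, isocrystals isoclinic of slope $-\sigma$ are sums of copies of $D_{-\sigma}$.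

*Example.* $D_{-1/2}$ has a basis $e_1,e_2$ with $\varphi e_1=e_2$, $\varphi e_2=p^{-1}e_1$. For $x_1,x_2\in B$, $\varphi(x_1e_1+x_2e_2)=x_1e_1+x_2e_2$ means $x_2=\varphi(x_1)$ and $x_1=p^{-1}\varphi(x_2)$; so $(D_{-1/2}\otimes B)^{\varphi=1}=B^{\varphi^2=p}$.

(FF) (Fargues–Fontaine, *Courbes et fibrés vectoriels en théorie de Hodge $p$-adique*, Astérisque 406.) $\mathcal C=\operatorname{Proj}\bigoplus_{m\ge0}B^{\varphi=p^m}$ is an integral regular noetherian scheme of dimension $1$ with a good notion of degree and Harder–Narasimhan theory. Every vector bundle is a direct sum of stable bundles $\mathcal O(\sigma)$ of slope $\sigma\in\mathbb Q$. One has $H^0(\mathcal O)=\mathbb Q_p$, $H^0(\mathcal O(\sigma))=0$ for $\sigma<0$, and $H^0(\mathcal O(\sigma))$ is infinite-dimensional over $\mathbb Q_p$ for $\sigma>0$. There is an exact tensor functor $D\mapsto\mathcal E(D)$ from isocrystals to vector bundles with $\mathcal E(D_{-\sigma})=\mathcal O(\sigma)$; and $H^0(\mathcal E(D))=(D\otimes B)^{\varphi=1}$ for sums $D$ of $D_0,D_{-1/2},D_{-1}$.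 For instance $\mathcal O(\frac12)$ has rank $2$ and degree $1$, and its sections are $B^{\varphi^2=p}$.

(SW) (Scholze–Weinstein, *Moduli of p-divisible groups*, Camb. J. Math. 1 (2013), Theorem A.) $R_0$ is f-semiperfect, being the quotient of the perfect ring $O_C$ by the ideal $(s)$. Hence the covariant Dieudonné module functor from $p$-divisible groups over $R_0$ up to isogeny to $\varphi$-modules over $B$ is fully faithful.

**Step 1: translation to bundles.** For $\Gamma\in\{\mathbb Q_p/\mathbb Z_p,X_0,\mu_{p^\infty}\}$ over $k$ with covariant isocrystal $M(\Gamma)$, normalized so that $\varphi=p$ for $\mathbb Q_p/\mathbb Z_p$ and $\varphi=1$ for $\mu_{p^\infty}$, let $D(\Gamma)=(M(\Gamma),p^{-1}\varphi)$. Then $D(\mathbb Q_p/\mathbb Z_p)=D_0$, $D(\mu_{p^\infty})=D_{-1}$, and $D(X_0)\cong D_{-1/2}^g$ by supersingularity. Put $\mathcal E(\Gamma)=\mathcal E(D(\Gamma))$ and $\mathcal E:=\mathcal E(X_0)\cong\mathcal O(\frac12)^g$, of rank $2g$ and degree $g$. The Dieudonné module of $\Gamma\otimes R_0$ is $M(\Gamma)\otimes B$. In the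 directions $\mathbb Q_p/\mathbb Z_p\to X_0\to\mu_{p^\infty}$, $\mathbb Q_p/\mathbb Z_p\to\mu_{p^\infty}$ and $X_0\to X_0$ the isocrystal $D(\Gamma)^\vee\otimes D(\Gamma')$ is isoclinic of slope $-\frac12,-\frac12,-1,0$ respectively. So, compatibly with composition,
$$\operatorname{Hom}_{R_0}(\Gamma,\Gamma')\otimes\mathbb Q=\bigl(D(\Gamma)^\vee\otimes D(\Gamma')\otimes B\bigr)^{\varphi=1}=\operatorname{Hom}(\mathcal E(\Gamma),\mathcal E(\Gamma')).$$
Therefore $\tilde X_0(R_0)=H^0(\mathcal E)\ni v_j$; $1+\mathfrak m_C=\tilde\mu(R_0)=H^0(\mathcal O(1))$; $\bar\pi_i\in\operatorname{Hom}(\mathcal E,\mathcal O(1))$; and $P_i(y)=\bar\pi_i\circ y$. Moreover $\mathcal End(\mathcal E)$ comes from an isocrystal that is isoclinic of slope $0$, a sum of copies of $D_0$, so it is a trivial bundle: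
$$\mathcal End(\mathcal E)=\mathcal O\otimes_{\mathbb Q_p}\operatorname{End}(\mathcal E),\qquad\operatorname{End}(\mathcal E)=\bigl(D(X_0)^\vee\otimes D(X_0)\bigr)^{\varphi=1}=\operatorname{End}_k(X_0)\otimes\mathbb Q.\tag{12}$$
This fails if $X_0$ has two different slopes, as in the example $E_s\times E_{ord}$ of Section 3.

Let $v=(v_j):\mathcal O^g\to\mathcal E$ and $\bar\pi=(\bar\pi_i):\mathcal E\to\mathcal O(1)^g$. Lemma 8 says $H^0(\ker\bar\pi)=\mathcal V$.

**Lemma 9.** $\bar\pi$ is generically surjective and $v$ is injective.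

*Proof.* Let $\mathcal K=\ker\bar\pi$ and let $r\le g$ be the rank of the image of $\bar\pi$. The image is a subsheaf of rank $r$ of the semistable bundle $\mathcal O(1)^g$ of slope $1$, so its degree is at most $r$. Hence $\deg\mathcal K\ge g-r\ge0$. Write $\mathcal K$ as a sum of bundles $\mathcal O(\sigma)$. As $H^0(\mathcal K)=\mathcal V$ is finite-dimensional, all these $\sigma$ are $\le0$, so $\deg\mathcal K\le0$. Therefore $r=g$ and $\deg\mathcal K=0$, so all $\sigma$ are $0$ and $\mathcal K$ is trivial. So $v:\mathcal V\otimes\mathcal O=H^0(\mathcal K)\otimes\mathcal O\to\mathcal K\subset\mathcal E$ is an isomorphism onto $\mathcal K$. $\square$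

**Proposition 10.** If $c_{ij}\in\mathbb Q_p$ satisfy $\prod_{i,j}P_i(bv_j)^{c_{ij}}=1$ for all $b\in\operatorname{End}(X_0)$, then all $c_{ij}=0$.

*Proof.* The relation extends by linearity to all $b\in\operatorname{End}(X_0)\otimes\mathbb Q=\operatorname{End}(\mathcal E)$. The idea is to read it as the vanishing of all traces of one homomorphism. Let
$$\xi=\sum_{i,j}c_{ij}\,v_j(1)\circ\bar\pi_i\in\operatorname{Hom}(\mathcal E,\mathcal E(1))=H^0(\mathcal End(\mathcal E)(1))=\operatorname{End}(\mathcal E)\otimes_{\mathbb Q_p}H^0(\mathcal O(1)),$$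
using (12). Since $v_j$ starts at $\mathcal O$ and $\bar\pi_i$ ends at $\mathcal O(1)$, written additively in $H^0(\mathcal O(1))$,
$$\operatorname{tr}(b\,\xi)=\sum_{i,j}c_{ij}\,\bar\pi_i\circ b\circ v_j=0\qquad\text{for all }b\in\operatorname{End}(\mathcal E).$$
The trace form on $\mathcal End(\mathcal E)=\mathcal O\otimes\operatorname{End}(\mathcal E)$ is perfect and is given by a matrix over $H^0(\mathcal O)=\mathbb Q_p$; so the trace form on $\operatorname{End}(\mathcal E)$ over $\mathbb Q_p$ is perfect. Pairing $\xi$ with a dual basis gives $\xi=0$. But $\xi$ is the composite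
$$\mathcal E\xrightarrow{\ \bar\pi\ }\mathcal O(1)^g\xrightarrow{\ (c_{ij})\ }\mathcal O(1)^g\xrightarrow{\ v(1)\ }\mathcal E(1),$$
where the middle map sends the $i$-th basis vector to $\sum_jc_{ij}$ times the $j$-th. By Lemma 9, $v(1)$ is injective and $\bar\pi$ is generically surjective, so the middle map is zero. $\square$

The elements available to us are not all $b$ but only $a\in L$. The symmetry of the index set $\Xi$ makes up for that.

**Corollary 11.** If $\ell=(\ell_{ij})_\Xi\in\mathbb Z_p^N$ and $\prod_{i\le j}P_i(2av_j)^{\ell_{ij}}=1$ for all $a\in L$, then $\ell=0$.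

*Proof.* For $b\in\operatorname{End}(X_0)$ take $a=b-b^*\in L$. By the properties of the pairing,
$$P_i(b^*v_j)=\langle b^*v_j,v_i\rangle=\langle v_j,bv_i\rangle=\langle bv_i,v_j\rangle^{-1}=P_j(bv_i)^{-1},$$
so $P_i(av_j)=P_i(bv_j)P_j(bv_i)$. As $1+\mathfrak m_C$ is a $\mathbb Q_p$-vector space, the factor $2$ may be dropped, also for $p=2$. The relation becomes $\prod_{i,j}P_i(bv_j)^{c_{ij}}=1$ with $c_{ii}=2\ell_{ii}$ and $c_{ij}=c_{ji}=\ell_{ij}$ for $i<j$. By Proposition 10 all $c_{ij}=0$, so $\ell=0$. $\square$

## 9. Characters of $\mathbb Z_p^N$, Mahler coefficients, and the end of the proof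

For $a\in L$ let
$$\chi_a:\mathbb Z_p^N\to C,\qquad\chi_a(\ell)=\prod_\Xi(1+\varepsilon_{ij}(a))^{\ell_{ij}}=\prod_\Xi P_i(2av_j)^{\ell_{ij}}.$$
These functions are continuous, $\chi_a\chi_{a'}=\chi_{a+a'}$ and $\chi_0=1$. So their $C$-span $\mathcal S$ is a subalgebra of $C(\mathbb Z_p^N,C)$, the algebra of continuous functions, and contains the constants. If $\chi_a(\ell)=\chi_a(\ell')$ for all $a\in L$, then $\chi_a(\ell-\ell')=1$ for all $a$, so $\ell=\ell'$ by Corollary 11. Thus $\mathcal S$ separates points.

**Lemma 12** (special case of Kaplansky's Weierstrass theorem). $\mathcal S$ is dense in $C(\mathbb Z_p^N,C)$ for the sup norm.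

*Proof.* **Step 1: indicator functions as limits of polynomials.** Let $H\subset C$ be compact and $r>0$. We show that the indicator function of $\{x\in H:|x|<r\}$ is a uniform limit on $H$ of polynomials. The set $\{x\in H:|x|<r\}$ is compact, so there is $r'<r$ with $|x|\le r'$ on it. If $\{x\in H:|x|\ge r\}$ is empty, take the constant $1$. Otherwise cover this compact set by finitely many balls $\{|x-a_i|<|a_i|\}$ with $|a_i|\ge r$ and $|a_1|\le|a_2|\le\cdots$. By compactness $|1-x/a_i|\le\vartheta_i<1$ on $H\cap\{|x-a_i|<|a_i|\}$, with $\vartheta_i>0$ say. Let $Q(x)=\prod_i(1-x/a_i)^{n_i}$ with $n_i$ powers of $p$.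

If $|x|\le r'$, each factor is $1-(x/a_i)^{n_i}$, so $|Q(x)-1|\le\max_i(r'/r)^{n_i}$. If $|x-a_i|<|a_i|$, then $|x|=|a_i|$. The factors with $l>i$ have absolute value $\le1$, and those with $l<i$ have absolute value at most $|a_i/a_l|^{n_l}$; so
$$|Q(x)|\le\vartheta_i^{n_i}\prod_{l<i}|a_i/a_l|^{n_l}.$$
Choosing successively $n_1,n_2,\dots$ large, we make both bounds as small as we like.

**Step 2: from indicator functions to density.** Let $\bar{\mathcal S}$ be the closure of $\mathcal S$, a closed subalgebra. For $\ell\ne\ell'$ there is $h\in\mathcal S$ with $h(\ell)=0\neq h(\ell')$, namely $\chi_a-\chi_a(\ell)$ for a suitable $a$. By Step 1 with $H=h(\mathbb Z_p^N)$ and $r=|h(\ell')|$, the indicator function of the clopen set $\{|h|<r\}$, which contains $\ell$ but not $\ell'$, is in $\bar{\mathcal S}$. By compactness of its complement, each clopen neighborhood of $\ell$ contains a finite intersection of such sets that contains $\ell$; and each clopen set, being compact, is a finite union of such finite intersections. So $\bar{\mathcal S}$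 contains the indicator functions of all clopen sets, hence all locally constant functions, which are dense. $\square$

**Mahler coefficients.** For $J\in\mathbb Z_{\ge0}^N$ and $\phi\in C(\mathbb Z_p^N,C)$ put
$$m_J(\phi)=\sum_{J'\le J}(-1)^{|J-J'|}\binom J{J'}\phi(J').$$
Let $\binom\cdot{J'}$ denote the continuous function $\mathbb Z_p^N\to\mathbb F_p\subset C$. Then
$$|m_J(\phi)|\le\|\phi\|,\qquad m_J\bigl(\tbinom\cdot{J'}\bigr)=\delta_{JJ'},\qquad m_J(\chi_a)=\varepsilon(a)^J.$$
The first holds because binomial coefficients have absolute value $\le1$ in $C$. The second is the finite-difference identity $\Delta^J\binom\cdot{J'}(0)=\delta_{JJ'}$ over $\mathbb Z$, reduced modulo $p$. The third is the binomial theorem. For $N=1$ it says that $u^\ell=\sum_j\binom\ell j(u-1)^j$ has $j$-th coefficient $(u-1)^j$.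

**End of the proof of Theorem 2.** Suppose $F\ne0$ and $F(\gamma z)=0$ for all $\gamma\in U$. Then $f\ne0$ by Section 6, so $c_{J_0}\ne0$ for some $J_0$. By Lemma 12 choose $a_1,\dots,a_r\in L$ and $\beta_1,\dots,\beta_r\in C$ with
$$\Bigl\|\tbinom\cdot{J_0}-\sum_l\beta_l\chi_{a_l}\Bigr\|\le\tfrac12.$$
The $\beta_l$ may be large, but they are now fixed. Choose $M>|J_0|$ with $\max_l|\beta_l|\cdot|s|^M\le\frac12$. It is for this choice that we needed (10) for every $M$. Consider the functionals
$$\mu_n=\sum_{|J|<M}c_J^{1/p^n}\,m_J .$$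
They satisfy $\mu_n\bigl(\binom\cdot{J_0}\bigr)=c_{J_0}^{1/p^n}$, $\mu_n(\chi_a)=g_{M,n}(\varepsilon(a))$ and $|\mu_n(\phi)|\le\max_{|J|<M}|c_J|^{1/p^n}\,\|\phi\|$. Apply $\mu_n$ to $\binom\cdot{J_0}=\bigl(\binom\cdot{J_0}-\sum_l\beta_l\chi_{a_l}\bigr)+\sum_l\beta_l\chi_{a_l}$:
$$|c_{J_0}|^{1/p^n}\le\max\Bigl(\tfrac12\max_{|J|<M}|c_J|^{1/p^n},\ \max_l|\beta_l|\,\max_l|g_{M,n}(\varepsilon(a_l))|\Bigr).$$
Let $n\to\infty$. The left side tends to $1$. On the right, $\max_{|J|<M}|c_J|^{1/p^n}\to1$, and by Corollary 7 the second entry has $\limsup$ at most $\max_l|\beta_l|\,|s|^M\le\frac12$. So the $\limsup$ of the right side is at most $\frac12$. This is a contradiction, so $F=0$. $\square$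

This proves Theorem 2, and with the reduction of Section 2 also Theorem 1 and Corollary 3: under the stated hypotheses $\mathfrak J=\mathfrak S_{pol,1}$.
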